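\title{Embeddings between Bohr topologies of bounded abelian groups}

\begin{abstract}
For an abelian group $G$, let $G^\#$ denote $G$ with its Bohr topology, and let $\mathbb{V}_n^\kappa$ be the direct sum of $\kappa$ copies of $\mathbb{Z}/n\mathbb{Z}$. We show in ZFC that there is no continuous injection, and in particular no homeomorphic embedding, of $(\mathbb{V}_4^{\omega_1})^\#$ into $(\mathbb{V}_2^{\omega_1}\times\mathbb{V}_4^{\omega})^\#$. The proof uses Haar measure on the dual group of the target to make continuity uniform over characters, and a Ramsey argument that makes a continuous map additive on a suitable family of words. As a complement we characterize the pairs of bounded abelian groups $G,H$ for which $G^\#$ embeds homeomorphically into $H^\#$.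
\end{abstract}

\section{The question and the results}\label{sec:intro}

All groups are abelian and written additively, except the circle group $\mathbb{T}$ of complex numbers of modulus $1$. A \emph{character} of $G$ is a homomorphism $G\to\mathbb{T}$. The \emph{Bohr topology} of $G$ is the weakest topology that makes all characters continuous, and $G^\#$ denotes $G$ with this topology. For an integer $n\ge2$ and a cardinal $\kappa$, let $\mathbb{V}_n^\kappa=\bigoplus_\kappa\mathbb{Z}/n$, with canonical generators $e_t$ ($t<\kappa$); its elements are the sums $x=\sum_t x_te_t$ with $x_t\in\mathbb{Z}/n$ and $x_t=0$ for all but finitely many $t$. A group $G$ is \emph{bounded} if $eG=0$ for some $e\ge1$. A \emph{homeomorphic embedding} is a map that is a homeomorphism onto its image; it is not required to be a homomorphism.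

The space $G^\#$ is built from the algebra of $G$ alone, and one may ask how much of that algebra it remembers. Consider
\[
G=\mathbb{V}_4^{\omega_1},\qquad H=\mathbb{V}_2^{\omega_1}\times\mathbb{V}_4^{\omega}.
\]
Both groups have cardinality $\omega_1$, exponent $4$, and infinitely many elements of order $4$. They are not isomorphic, because $|2G|=\omega_1>\omega=|2H|$. The group $H$ is isomorphic to the subgroup $2\mathbb{V}_4^{\omega_1}\times\mathbb{V}_4^\omega$ of $\mathbb{V}_4^{\omega_1}\times\mathbb{V}_4^\omega\cong G$, so $H^\#$ embeds homeomorphically into $G^\#$. The following question is posed in \cite{UCM}.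

\medskip
\noindent\textbf{Question.} \emph{Can $(\mathbb{V}_4^{\omega_1})^\#$ be homeomorphically embedded into $(\mathbb{V}_2^{\omega_1}\times\mathbb{V}_4^{\omega})^\#$?}
\medskip

For a bounded group the Bohr topology is concrete: the cosets of subgroups of finite index are clopen and form a base (Section~\ref{sec:prelim}). A finite group is therefore discrete, and the topology sees only its cardinality. A finite amount of algebra is invisible in infinite groups as well: $(\mathbb{V}_2^\omega\times\mathbb{Z}/3)^\#$ consists of three clopen copies of $(\mathbb{V}_2^\omega)^\#$, while $(\mathbb{V}_2^\omega)^\#\cong(\mathbb{V}_2^\omega\times\mathbb{V}_2^2)^\#$ consists of four, so the first space embeds into the second although $\mathbb{Z}/3$ is not a subgroup of $\mathbb{V}_2^\omega$. The question asks whether an infinite discrepancy, here between $|2G|$ and $|2H|$, can be hidden too.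

The obvious attempts fail. A homomorphism $f\colon G\to H$ maps the uncountable group $2G$ into the countable group $2H$, so it is not injective. Writing each coordinate in binary, $x_t=x_t'+2x_t''$ with $x_t',x_t''\in\{0,1\}$, gives a bijection $x\mapsto(x',x'')$ of $G$ onto $\mathbb{V}_2^{\omega_1}\times\mathbb{V}_2^{\omega_1}$, a group isomorphic to a subgroup of $H$; but $x\mapsto x''$ is not continuous at $0$. Indeed, every subgroup of finite index contains some $x=e_a-e_b=e_a+3e_b$ with $a\ne b$, and the character $y\mapsto(-1)^{\sum_ty_t}$ of $\mathbb{V}_2^{\omega_1}$ takes the value $-1$ at $x''$ and the value $1$ at $0$. So one guesses that the answer is no. The difficulty is that a continuous map need not be a homomorphism near any given point.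

\begin{example}\label{ex:nonlinear}
For $x\in\mathbb{V}_2^\omega\setminus\{0\}$ let $\nu(x)=\min\{t:x_t\neq0\}$. Put $f(x)=x$ if $x\neq 0$ and $\nu(x)$ is even, and $f(x)=0$ otherwise. The set $\{\nu=r\}$ is a coset of the finite-index subgroup $\{x_0=\dots=x_r=0\}$, so $f$ is continuous at every $x\ne0$; and $f$ maps every subgroup into itself, so it is continuous at $0$. But $f$ is additive on no subgroup $L$ of finite index: choose an even $a$, an odd $b>a$, and $a',b'>b$ with $x=e_a+e_{a'}\in L$ and $y=e_b+e_{b'}\in L$ (all but finitely many $t$ have infinitely many $t'$ with $e_t+L=e_{t'}+L$). Then $f(x+y)=x+y\neq x=f(x)+f(y)$.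
\end{example}

The guess is nevertheless correct, in a strong form.

\begin{theorem}\label{thm:answer}
There is no continuous injection $(\mathbb{V}_4^{\omega_1})^\#\to(\mathbb{V}_2^{\omega_1}\times\mathbb{V}_4^{\omega})^\#$. In particular, $(\mathbb{V}_4^{\omega_1})^\#$ cannot be homeomorphically embedded into $(\mathbb{V}_2^{\omega_1}\times\mathbb{V}_4^{\omega})^\#$.
\end{theorem}

This is the case $p=2$, $j=1$, $m=2$, $\kappa=\omega_1$, $H_1=\mathbb{V}_2^{\omega_1}$, $H_2=\mathbb{V}_4^\omega$ of the next theorem, which names the points that $f$ must identify.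

\begin{theorem}\label{thm:collapse}
Let $p$ be a prime, $j\ge0$, $N=p^{j+1}$, let $\kappa$ be an infinite cardinal, and let $m\ge1$ be an integer with $p^{j+1}\nmid m$. Let $H=H_1\oplus H_2$, where $mH_1=0$, $H_2$ is bounded, and $|H_2|<\kappa$. If $f\colon(\mathbb{V}_N^\kappa)^\#\to H^\#$ is continuous, then there is an infinite set $A\subseteq\kappa$ with
\[
f(p^je_a-p^je_b)=f(0)\qquad\text{for all }a<b\text{ in }A.
\]
In particular, $f$ is not injective.
\end{theorem}

The identity map of $\mathbb{V}_N^\kappa$, with the target read as $H_1$ (and $m=N$) or as $H_2$ (and $m=1$), shows that neither $p^{j+1}\nmid m$ nor $|H_2|<\kappa$ can be dropped. The coefficient $p^j$ cannot be replaced by $p^i$ with $i<j$, by the reduction map $\mathbb{V}_N^\kappa\to\mathbb{V}_{p^j}^\kappa=H_1$ with $m=p^j$. The differences cannot be replaced by the points $p^je_a$, by the homomorphism $x\mapsto\sum_tx_t$ into $H_2=\mathbb{Z}/N$.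

Theorem~\ref{thm:collapse} also decides the embedding problem for all bounded groups. The following complement is not needed for the question.

\begin{theorem}\label{thm:criterion}
For bounded abelian groups $G$ and $H$ the following are equivalent:
\begin{enumerate}
\item[(1)] $G^\#$ embeds homeomorphically into $H^\#$;
\item[(2)] there is a continuous injection $G^\#\to H^\#$;
\item[(3)] $|G|\le|H|$, and $|mG|\le|mH|$ for every $m\ge1$ such that $mG$ is infinite;
\item[(4)] $|G|\le|H|$, and some subgroup of finite index in $G$ is isomorphic to a subgroup of $H$.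
\end{enumerate}
Consequently, for infinite bounded groups $G$ and $H$, the spaces $G^\#$ and $H^\#$ embed into each other if and only if for every $m\ge1$ either $mG$ and $mH$ are both finite or $|mG|=|mH|$.
\end{theorem}

All proofs are in ZFC. The two summands of $H$ in Theorem~\ref{thm:collapse} are treated separately. For $H_1$ the obstruction is arithmetic: Section~\ref{sec:small-case} shows it in the smallest case, Section~\ref{sec:additive} proves the combinatorial lemma that replaces linearity, and Section~\ref{sec:exponent} gives the general argument. For $H_2$ the obstruction is a count, carried out in Section~\ref{sec:small-target}. Sections~\ref{sec:collapse} and~\ref{sec:criterion} deduce the theorems.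

\section{Colorings and the dual group}\label{sec:prelim}

We identify an ordinal with the set of smaller ordinals, so $k=\{0,\dots,k-1\}$ for $k<\omega$. For a set $X$ of ordinals, $[X]^d$ is the set of increasing $d$-tuples from $X$, identified with the $d$-element subsets. A \emph{finite coloring} of $X$ is a map $\pi$ from $X$ to a finite set; its fibers are its \emph{classes}, and a set is \emph{$\pi$-monochromatic} if it lies in one class. A coloring $\pi'$ \emph{refines} $\pi$ if every class of $\pi'$ is $\pi$-monochromatic. Finitely many finite colorings $\pi_1,\dots,\pi_r$ have the common refinement $t\mapsto(\pi_1(t),\dots,\pi_r(t))$. We use Ramsey's theorem in the form: if $X$ is infinite and $[X]^d$ is finitely colored, then $[Y]^d$ is monochromatic for some infinite $Y\subseteq X$.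

\subsection*{The Bohr topology}
We use the following standard facts.
\begin{enumerate}
\item[(B1)] Since $\mathbb{T}$ is divisible, every character of a subgroup of $G$ extends to $G$. Hence characters separate points, and $G^\#$ is Hausdorff. A finite group $R$ has exactly $|R|$ characters.
\item[(B2)] Homomorphisms $G^\#\to H^\#$ are continuous, translations are homeomorphisms, the Bohr topology of a subgroup is the subspace topology (by (B1)), and $(G_1\times G_2)^\#=G_1^\#\times G_2^\#$.
\item[(B3)] If $eG=0$, all characters take values in the finite group of $e$-th roots of unity. So the cosets of the subgroups $\bigcap_{i\le r}\ker\psi_i$, with $\psi_1,\dots,\psi_r$ characters, are clopen and form a base of $G^\#$. These subgroups are exactly the subgroups of finite index: each has finite index, and a subgroup $L$ of finite index is the intersection of the kernels of the finitely many characters that factor through $G/L$.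
\item[(B4)] If $W$ is bounded, $f\colon Y\to W^\#$ is continuous and $\chi$ is a character of $W$, then $\chi\circ f$ is continuous with finite range, hence locally constant.
\end{enumerate}

In $\mathbb{V}_N^\kappa$ the neighborhoods of $0$ can be described by colorings of the index set, and this is the link between the topology and Ramsey theory. For a finite coloring $\pi$ of $\kappa$ let
\[
U_\pi=\Big\{x\in\mathbb{V}_N^\kappa:\ \sum_{t:\,\pi(t)=l}x_t=0\text{ in }\mathbb{Z}/N\text{ for every color }l\Big\}.
\]
If $\pi'$ refines $\pi$, then $U_{\pi'}\subseteq U_\pi$.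

\begin{lemma}\label{lem:base}
The subgroups $U_\pi$, with $\pi$ a finite coloring of $\kappa$, form a neighborhood base at $0$ in $(\mathbb{V}_N^\kappa)^\#$. Hence, if $W$ is bounded, $f\colon(\mathbb{V}_N^\kappa)^\#\to W^\#$ is continuous, $x_0\in\mathbb{V}_N^\kappa$ and $\chi$ is a character of $W$, there is a finite coloring $\pi$ of $\kappa$ such that $\chi\circ f$ is constant on $x_0+U_\pi$.
\end{lemma}

\begin{proof}
The subgroup $U_\pi$ is the kernel of a homomorphism into a finite power of $\mathbb{Z}/N$, so it has finite index and is open. Let $L$ be a subgroup of finite index, and color $t$ by $\pi(t)=e_t+L$, an element of the finite group $\mathbb{V}_N^\kappa/L$, which is killed by $N$. For $x\in U_\pi$ we get $x+L=\sum_l\big(\sum_{\pi(t)=l}x_t\big)\,l=0$, so $U_\pi\subseteq L$. The second assertion follows from (B2) and (B4).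
\end{proof}

In the situation of the lemma we say that $\pi$ \emph{controls $\chi\circ f$ at $x_0$}. Every finite refinement of $\pi$ does so too.

\subsection*{Haar measure on the dual group}
The coloring in Lemma~\ref{lem:base} depends on $\chi$, and so does the number of its colors. To learn something about $f$ itself we need many characters at once, and for this we use measure. Let $W$ be bounded, $eW=0$. The group $\widehat W$ of all characters of $W$, with the topology of pointwise convergence, is a compact group. The sets
\begin{equation}\label{eq:basic}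
\{\chi:\chi(w_1)=\zeta_1,\dots,\chi(w_r)=\zeta_r\}\qquad(w_i\in W,\ \zeta_i^e=1)
\end{equation}
are clopen and form a base. Let $\mu$ be the normalized Haar measure on $\widehat W$: a translation-invariant Borel probability measure that is regular, so that the measure of a Borel set is the supremum of the measures of its compact subsets.

\begin{lemma}\label{lem:annihilator}
If $R\le W$ is a finite subgroup, then $R^\perp=\{\chi\in\widehat W:\chi(w)=1\text{ for all }w\in R\}$ is a clopen subgroup of measure $1/|R|$. In particular, if $w\ne0$, then $\mu\{\chi:\chi(w)\neq1\}\ge\frac12$.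
\end{lemma}

\begin{proof}
The set $R^\perp$ has the form \eqref{eq:basic}. It is the kernel of the restriction map $\widehat W\to\widehat R$, which is onto by (B1), so it has $|\widehat R|=|R|$ cosets, all of the same measure. For the last assertion take $R=\langle w\rangle$.
\end{proof}

So every nonzero element is detected by half of all characters, and a set of characters of measure $\ge\varepsilon$ cannot kill a subgroup with more than $1/\varepsilon$ elements. The next lemma is the simplest instance of the way this is used: a bound that depends on $\chi$ becomes uniform on a set of large measure. A function $z$ on an infinite set $A\subseteq\omega$ is \emph{eventually constant} if it is constant on $\{t\in A:t\ge L\}$ for some $L$.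

\begin{lemma}\label{lem:sequences}
Let $W$ be bounded, $A\subseteq\omega$ infinite and $z\colon A\to W$. If $\chi\circ z$ is eventually constant for every $\chi\in\widehat W$, then $z$ is eventually constant.
\end{lemma}

\begin{proof}
Let $Y_L$ be the set of $\chi$ with $\chi(z(t)-z(t'))=1$ for all $t,t'\ge L$ in $A$. The sets $Y_L$ are closed and increase to $\widehat W$, so $\mu(Y_L)>\frac12$ for some $L$. For $t,t'\ge L$ the element $z(t)-z(t')$ is killed by a set of characters of measure $>\frac12$, so it is $0$ by Lemma~\ref{lem:annihilator}.
\end{proof}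

The same device bounds the number of colors. Let $X$ be a set of ordinals and $u\colon[X]^n\to W$. A finite coloring $\pi$ of $X$ is \emph{$\chi$-good for $u$} if $\chi(u(a))=1$ for all $\pi$-monochromatic $a\in[X]^n$. For $k\ge1$, a finite set $S\subseteq X$ and $q\colon S\to k$ let
\[
C_k(q)=\{\chi\in\widehat W:\ q\text{ extends to a coloring }\pi\colon X\to k\text{ that is $\chi$-good for }u\},
\]
and let $C_k=C_k(\emptyset)$ be the set of those $\chi$ that have a $\chi$-good coloring with $k$ colors.

\begin{lemma}\label{lem:uniform}
The sets $C_k(q)$ are closed. If for every $\chi\in\widehat W$ some finite coloring of $X$ is $\chi$-good for $u$, then $\mu(C_k)\to1$ as $k\to\infty$.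
\end{lemma}

\begin{proof}
The space $\widehat W\times k^X$ is compact. For $a\in[X]^n$, the set of pairs $(\chi,\pi)$ such that $a$ is not $\pi$-monochromatic or $\chi(u(a))=1$ is clopen in it, and so is the set of pairs with $\pi{\restriction}S=q$. The intersection of all these sets is compact, and $C_k(q)$ is its image under the projection to the Hausdorff space $\widehat W$. Under the hypothesis of the second assertion the $C_k$ increase to $\widehat W$.
\end{proof}

\section{The smallest case: exponent 2 into exponent 3}\label{sec:small-case}

Take $p=2$, $j=0$, $m=3$, $\kappa=\omega$, $H_2=0$ in Theorem~\ref{thm:collapse}. Let $3W=0$ and let $f\colon(\mathbb{V}_2^\omega)^\#\to W^\#$ be continuous with $f(0)=0$. The claim is that $f(e_a+e_b)=0$ for all $a<b$ in some infinite set. A homomorphism $f$ vanishes, because $y=f(e_t)$ satisfies both $2y=0$ and $3y=0$. We want to run this computation for a map that is merely continuous.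

It is not enough to look at the points $e_a+e_b$ themselves. Let $P=\{0\}\cup\{e_a+e_b:a<b\}$, let $u_t$ be the generators of $\mathbb{V}_3^\omega$, and define $\theta\colon P\to(\mathbb{V}_3^\omega)^\#$ by $\theta(0)=0$, $\theta(e_a+e_b)=u_a-u_b$. This injection is continuous. At $0$: both $e_a+e_b\in U_\pi$ and $u_a-u_b\in U_\pi$ mean $\pi(a)=\pi(b)$. The point $e_a+e_b$ is isolated in $P$, as the coloring with classes $\{a\}$, $\{b\}$, $\omega\setminus\{a,b\}$ shows.

So we use longer words. For $a\in[\omega]^4$ let $x(a)=e_{a_1}+e_{a_2}+e_{a_3}+e_{a_4}$ and $g(a)=f(x(a))$. Suppose that, on some infinite set $A$, the map $g$ is additive in the weak sense that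
\[
g(a)=v_1(a_1)+v_2(a_2)+v_3(a_3)+v_4(a_4)\qquad(a\in[A]^4)
\]
for some functions $v_i\colon A\to W$. Fix $\chi\in\widehat W$ and a coloring $\pi$ that controls $\chi\circ f$ at $0$, refined so that each $\chi\circ v_i$ is constant on each class in $A$. Let $U,V\subseteq A$ be infinite classes, with $\chi\circ v_i=\alpha_i$ on $U$ and $\chi\circ v_i=\beta_i$ on $V$. A word with $a_1,a_3\in U$ and $a_2,a_4\in V$ lies in $U_\pi$, and so does a word with all letters in $V$. Hence
\[
\alpha_1\beta_2\alpha_3\beta_4=1=\beta_1\beta_2\beta_3\beta_4,
\]
so $\alpha_1\alpha_3=\beta_1\beta_3$. Thus $\chi\circ(v_1+v_3)$ has the same value on all infinite classes, so it is eventually constant; by Lemma~\ref{lem:sequences}, $v_1+v_3$ is eventually constant. Nothing was special about the positions $1,3$: each $v_i+v_l$ with $i\neq l$ is eventually constant. Therefore so is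
\[
2v_1=(v_1+v_2)+(v_1+v_3)-(v_2+v_3),
\]
and so is $v_1=3v_1-2v_1=-2v_1$. This is the computation ``$2y=0$ and $3y=0$'', modulo eventually constant functions. The same holds for $v_2,v_3,v_4$, so $g$ has a constant value $w$ on $[A']^4$ for a cofinite set $A'\subseteq A$. Finally, $0$ and the points $e_a+e_b$ with $a<b$ in $A'$ lie in the closure of $\{x(a):a\in[A']^4\}$: the neighborhood $U_\pi$ contains $x(a)$ for monochromatic $a$, and $e_a+e_b+U_\pi$ contains $x(a,b,c,d)$ for $b<c<d$ with $\pi(c)=\pi(d)$. Since $W^\#$ is Hausdorff, $f(e_a+e_b)=w=f(0)$.

What remains is to justify the additive form of $g$. Example~\ref{ex:nonlinear} shows that one has to pass to a subset $A$: there $g(a)$ is $x(a)$ or $0$ according to the parity of $a_1$.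

\section{Slim functions are additive on an infinite set}\label{sec:additive}

Throughout this section $W$ is a group with $mW=0$, $m\ge1$, so finitely generated subgroups of $W$ are finite. Let $X\subseteq\omega$ be infinite, $d\ge1$ and $h\colon[X]^d\to W$. For finite $S\subseteq X$ let $R_h(S)$ be the subgroup generated by $h([S]^d)$.

The size of $R_h(S)$ distinguishes additive functions from generic ones. If $h(a)=\sum_iv_i(a_i)$, then $R_h(S)$ lies in a group with $d|S|$ generators, so $|R_h(S)|\le m^{d|S|}$ is at most exponential in $|S|$. If $d,m\ge2$ and the values $h(a)$ are independent elements of order $m$, then $|R_h(S)|=m^{\binom{|S|}{d}}$. Continuity gives information on monochromatic tuples only, so we ask for an exponential bound only on a positive proportion of each $S$.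

\begin{definition}
The function $h$ is \emph{slim with constants} $c,k\ge1$ (integers) if every finite nonempty $S\subseteq X$ has a subset $S'$ with $|S'|\ge|S|/k$ and $|R_h(S')|\le c\,k^{|S|}$.
\end{definition}

The restriction of a slim function to $[Y]^d$, with $Y\subseteq X$ infinite, is slim.

\begin{lemma}\label{lem:additive}
If $h\colon[X]^d\to W$ is slim, there are an infinite set $A\subseteq X$ and functions $v_1,\dots,v_d\colon A\to W$ with $h(a_1,\dots,a_d)=\sum_iv_i(a_i)$ on $[A]^d$.
\end{lemma}

For $d=2$, think of $h$ as a triangular array with rows $h(s,\cdot)$. Additivity means that any two rows differ by a constant. If instead no two rows differ eventually by a constant, then after thinning each new column $b$ contributes entries $h(s_1,b),\dots,h(s_l,b)$ that are pairwise distinct modulo the group generated by the earlier columns. This multiplies the order of the group by at least $l$, so $t$ points generate a group of order at least $(t-1)!$, which is too large. Ramsey's theorem reduces to these two alternatives. For larger $d$ the rows are indexed by $(d-1)$-tuples, and the argument splits off the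 last variable.

\begin{proof}
We use induction on $d$; for $d=1$ take $v_1=h$. Let $d\ge2$ and let $h$ be slim with constants $c,k$. For $s\in[X]^{d-1}$ and $b>\max s$ write $(s,b)$ for $s$ followed by $b$, and for $s,s'\in[X]^{d-1}$ put
\[
\delta_{s,s'}(b)=h(s,b)-h(s',b)\qquad(b\in X,\ b>\max(s\cup s')).
\]

\emph{Step 1: thinning.} Every function on an infinite set is constant or injective on an infinite subset. We choose $a_1<a_2<\cdots$ in $X$ and infinite sets $X=B_0\supseteq B_1\supseteq\cdots$ recursively so that, with $E_r=\{a_1,\dots,a_r\}$,
\begin{enumerate}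
\item[(i)] $B_r$ lies above $E_r$, and each $\delta_{s,s'}$ with $s,s'\in[E_r]^{d-1}$ is constant or injective on $B_r$;
\item[(ii)] $a_{r+1}\in B_r$, and $\delta_{s,s'}(a_{r+1})\notin R_h(E_r)$ whenever $s,s'\in[E_r]^{d-1}$ and $\delta_{s,s'}$ is injective on $B_r$.
\end{enumerate}
For (i), shrink $B_{r-1}$ once for each of the finitely many pairs $s,s'$. For (ii), each pair excludes at most $|R_h(E_r)|$ elements of $B_r$. Let $A_1=\{a_1,a_2,\dots\}$. For $s,s'\in[A_1]^{d-1}$ write $s\approx s'$ if $\delta_{s,s'}$ is eventually constant on $A_1$; this is an equivalence relation. Let $s,s'\in[E_r]^{d-1}$. The tail $\{a_{r+1},a_{r+2},\dots\}$ is contained in $B_r$, so $s\approx s'$ if $\delta_{s,s'}$ is constant on $B_r$, and $s\not\approx s'$ if it is injective on $B_r$. Hence, for $s,s'\in[E_r]^{d-1}$: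
\begin{enumerate}
\item[(a)] if $s\approx s'$, then $\delta_{s,s'}$ is constant on $\{a_{r+1},a_{r+2},\dots\}$;
\item[(b)] if $s\not\approx s'$, then $\delta_{s,s'}(a_{r+1})\notin R_h(E_r)$.
\end{enumerate}

\emph{Step 2: inequivalent rows force growth.} For finite $E\subseteq A_1$ let $\rho(E)$ be the number of $\approx$-classes that meet $[E]^{d-1}$. Let $T=\{b_1<\dots<b_t\}\subseteq A_1$, $T_l=\{b_1,\dots,b_l\}$ and $R_l=R_h(T_l)$. We claim that $|R_{l+1}/R_l|\ge\rho(T_l)$ for $l<t$. Let $b_{l+1}=a_{r+1}$; then $T_l\subseteq E_r$. For $s\in[T_l]^{d-1}$ the element $h(s,b_{l+1})$ lies in $R_{l+1}$, and for $s\not\approx s'$ the difference $h(s,b_{l+1})-h(s',b_{l+1})$ lies outside $R_h(E_r)\supseteq R_l$ by (b). This proves the claim, and therefore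
\begin{equation}\label{eq:growth}
|R_h(T)|\ge\prod_{l=d-1}^{t-1}\rho(T_l).
\end{equation}

\emph{Step 3: all rows are equivalent on an infinite set.} For $z=\{z_1<\dots<z_d\}$ and $1\le i\le d-1$, the tuples $z\setminus\{z_{i+1}\}$ and $z\setminus\{z_i\}$ agree except in the $i$-th entry, which is $z_i$ in the first and $z_{i+1}$ in the second. Conversely, two $(d-1)$-tuples that differ in the $i$-th entry only arise in this way from their union $z$. By Ramsey's theorem there is an infinite $A_2\subseteq A_1$ such that for each $i$ the statement ``$z\setminus\{z_{i+1}\}\approx z\setminus\{z_i\}$'' is true for all $z\in[A_2]^d$ or false for all $z\in[A_2]^d$.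

Suppose it is false for some $i$. Let $E\subseteq A_2$ with $|E|=l\ge d-1$. Consider the $(d-1)$-tuples whose first $i-1$ entries are the smallest elements of $E$, whose last $d-1-i$ entries are the largest elements of $E$, and whose $i$-th entry is any of the remaining $l-d+2$ elements. They are pairwise inequivalent, so $\rho(E)\ge l-d+2$. By \eqref{eq:growth}, every $T\subseteq A_2$ with $|T|\geq t\ge d$ has $|R_h(T)|\ge(t-d+1)!$. Slimness, applied to a set $S\subseteq A_2$ with $|S|=kt$, gives $S'$ with $|S'|\ge t$ and $|R_h(S')|\le c\,k^{kt}$. So $(t-d+1)!\le c\,(k^k)^t$ for all $t\ge d$, which is false for large $t$.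

So the statement is true for every $i$: tuples in $[A_2]^{d-1}$ that differ in one entry are equivalent. If $\max s<\min s''$, replace $s_{d-1}$ by $s''_{d-1}$, then $s_{d-2}$ by $s''_{d-2}$, and so on; all intermediate tuples are increasing, so $s\approx s''$. Any two tuples $s,s'$ lie below a common $s''$. Hence all tuples in $[A_2]^{d-1}$ are equivalent.

\emph{Step 4: splitting off the last variable.} Let $s_0$ consist of the first $d-1$ elements of $A_2$, and let $A_3=A_2\setminus s_0$. For $s\in[A_3]^{d-1}$, property (a), with $a_r=\max s$, says that $h(s,b)-h(s_0,b)$ has the same value $\eta(s)$ for all $b>\max s$ in $A_3$. With $v_d(b)=h(s_0,b)$ we get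
\[
h(s,b)=\eta(s)+v_d(b)\qquad\text{on }[A_3]^d .
\]
We show that $\eta\colon[A_3]^{d-1}\to W$ is slim with constants $cm$ and $2k$. Let $S\subseteq A_3$ be finite and nonempty. If $|S|<2k$, let $S'$ be a singleton; then $R_\eta(S')$ is cyclic, of order at most $m$. If $|S|\ge2k$, take $S'\subseteq S$ from the slimness of $h$, let $b=\max S'$ and $S^-=S'\setminus\{b\}$. Then $|S^-|\ge|S|/k-1\ge|S|/(2k)$. For $s,s'\in[S^-]^{d-1}$ we have $\eta(s)-\eta(s')=h(s,b)-h(s',b)\in R_h(S')$, so $R_\eta(S^-)$ is contained in the sum of $R_h(S')$ and a cyclic group, and $|R_\eta(S^-)|\le m\,c\,k^{|S|}\le cm(2k)^{|S|}$. By induction $\eta(s)=\sum_{i<d}v_i(s_i)$ on $[A]^{d-1}$ for some infinite $A\subseteq A_3$, and the lemma follows.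
\end{proof}

\section{Targets killed by $m$}\label{sec:exponent}

\begin{proposition}\label{prop:exponent}
Let $N=p^{j+1}$ with $p$ prime and $j\geq 0$, let $m\geq 1$ with $N\nmid m$, let $mW=0$, and let $f\colon(\mathbb{V}_N^\omega)^\#\to W^\#$ be continuous. There is an infinite set $A\subseteq\omega$ with $f(p^je_a-p^je_b)=f(0)$ for all $a<b$ in $A$.
\end{proposition}

For a homomorphism $f$, the element $y=f(e_t)$ satisfies $Ny=0$ and $my=0$, so $p^jy=0$ because $\gcd(m,N)$ divides $p^j$. To imitate this we need a family of words with three features: its closure contains $0$ and the points $p^je_a-p^je_b$; it has letters with coefficient $1$, which supply $y$ and the relation $Ny=0$; and a letter with coefficient $-p^j$ can be canceled by $p^j$ letters with coefficient $1$, which ties it to $y$. Let $n=N+2$,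
\[
(c_1,\dots,c_n)=(p^j,-p^j,1,\dots,1),\qquad x(a)=\sum_{i=1}^nc_ie_{a_i}\quad(a\in[\omega]^n).
\]
For $N=2$ these are the words of Section~\ref{sec:small-case}; for the question they are $2e_{a_1}-2e_{a_2}+e_{a_3}+\dots+e_{a_6}$. Call $I\subseteq\{1,\dots,n\}$ a \emph{zero-sum set} if $\sum_{i\in I}c_i=0$ in $\mathbb{Z}/N$. The sets $\{1,\dots,n\}$ and $M=\{3,\dots,n\}$ are zero-sum sets; complements and disjoint unions of zero-sum sets are zero-sum sets. By the definition of $U_\pi$,
\begin{equation}\label{eq:word}
x(a)\in U_\pi\iff\{i:\pi(a_i)=l\}\text{ is a zero-sum set for every color }l.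
\end{equation}

\begin{proof}[Proof of Proposition~\ref{prop:exponent}]
Replacing $f$ by $f-f(0)$, we assume $f(0)=0$. Let $g(a)=f(x(a))$ for $a\in[\omega]^n$.

\emph{Step 1: $g$ is slim.} If $\pi$ controls $\chi\circ f$ at $0$, then $\pi$ is $\chi$-good for $g$ by \eqref{eq:word}. Lemma~\ref{lem:uniform}, applied to $u=g$, gives $k\ge1$ with $\mu(C_k)\ge\frac12$. Let $S\subseteq\omega$ be finite and nonempty, $|S|=r$. For $q\colon S\to k$ let $R_q$ be the finite subgroup generated by the values $g(a)$ with $a\in[S]^n$ $q$-monochromatic. If $\chi\in C_k$ and $\pi\colon\omega\to k$ is $\chi$-good, then $\chi\in R_q^\perp$ for $q=\pi{\restriction}S$. So the $k^r$ sets $R_q^\perp$ cover $C_k$, one of them has measure at least $1/(2k^r)$, and for this $q$ Lemma~\ref{lem:annihilator} gives $|R_q|\le2k^r$. A largest class $S'$ of $q$ has $|S'|\ge r/k$ and $R_g(S')\subseteq R_q$. Thus $g$ is slim with constants $2$ and $k$.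

By Lemma~\ref{lem:additive} there are an infinite $A\subseteq\omega$ and $v_1,\dots,v_n\colon A\to W$ with $g(a)=\sum_iv_i(a_i)$ on $[A]^n$. For functions $A\to W$ write $z\sim z'$ if $z-z'$ is eventually constant. The eventually constant functions form a group, so such relations can be added and multiplied by integers.

\emph{Step 2: if $I$ is a zero-sum set, then $\sum_{i\in I}v_i\sim0$.} Let $z=\sum_{i\in I}v_i$ and $\chi\in\widehat W$; by Lemma~\ref{lem:sequences} it suffices to show that $\chi\circ z$ is eventually constant. Let $\pi$ control $\chi\circ f$ at $0$, and color $A$ by $t\mapsto(\pi(t),\chi(v_1(t)),\dots,\chi(v_n(t)))$, a finite coloring. Let $U,V$ be infinite classes, with $\chi\circ v_i=\alpha_i$ on $U$ and $\chi\circ v_i=\beta_i$ on $V$. Since $U$ and $V$ are unbounded in $\omega$, there is $a\in[A]^n$ with $a_i\in U$ for $i\in I$ and $a_i\in V$ for $i\notin I$. By \eqref{eq:word}, $x(a)\in U_\pi$, whether or not $U$ and $V$ have the same $\pi$-color. The same holds for $a\in[V]^n$. Hence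
\[
\prod_{i\in I}\alpha_i\prod_{i\notin I}\beta_i=1=\prod_{i\in I}\beta_i\prod_{i\notin I}\beta_i ,
\]
so $\chi\circ z$ has the same value $\prod_{i\in I}\alpha_i=\prod_{i\in I}\beta_i$ on $U$ and on $V$. The infinite classes cover all but finitely many points of $A$, so $\chi\circ z$ is eventually constant.

\emph{Step 3: $v_1\sim0$ and $v_2\sim0$.} If $J\subseteq M$ and $|J|=p^j$, then $\{2\}\cup J$ is a zero-sum set, so
\begin{equation}\label{eq:cancel}
v_2+\sum_{i\in J}v_i\sim0 .
\end{equation}
Let $i\ne i'$ in $M$. Since $1\le p^j\le N-1$, there is such a $J$ with $i\in J$ and $i'\notin J$. Subtracting \eqref{eq:cancel} for $(J\setminus\{i\})\cup\{i'\}$ from \eqref{eq:cancel} for $J$ gives $v_i\sim v_{i'}$. Let $y=v_3$, so that $v_i\sim y$ for all $i\in M$. The zero-sum set $M$ gives $Ny\sim0$, relation \eqref{eq:cancel} gives $v_2\sim-p^jy$, and the zero-sum set $\{1,2\}$ gives $v_1\sim-v_2\sim p^jy$. Here, and only here, we use $N\nmid m$: the number $\gcd(m,N)$ is a proper divisor of $p^{j+1}$, so it divides $p^j$, and $p^j=\alpha m+\beta N$ with $\alpha,\beta\in\mathbb{Z}$. Then $p^jy=\alpha my+\beta Ny=\beta Ny\sim0$.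 Removing finitely many points from $A$, we may assume that $v_1$ and $v_2$ are constant on $A$. Then $g(a)$ depends only on $a_3,\dots,a_n$.

\emph{Step 4: comparing two words with a common tail.} Unlike in Section~\ref{sec:small-case}, $g$ need not be constant on any $[A']^n$ with $A'$ infinite (let $f$ be the reduction map $\mathbb{V}_4^\omega\to\mathbb{V}_2^\omega$). So we approach $0$ and $x_0$ by words that share their last $N$ letters. Let $a<b$ in $A$, $x_0=p^je_a-p^je_b$ and $\chi\in\widehat W$. Let $\pi$ control $\chi\circ f$ both at $0$ and at $x_0$, and choose $\pi$-monochromatic $a_1<a_2<a_3<\dots<a_n$ in $A$ with $a_3>b$. Then $x(a_1,\dots,a_n)\in U_\pi$, and $x(a,b,a_3,\dots,a_n)=x_0+e_{a_3}+\dots+e_{a_n}\in x_0+U_\pi$ because the tail has $N$ letters of one color. Therefore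
\[
\chi(f(x_0))=\chi\big(g(a,b,a_3,\dots,a_n)\big)=\chi\big(g(a_1,a_2,a_3,\dots,a_n)\big)=\chi(f(0))=1 .
\]
Since $\chi$ is arbitrary, $f(x_0)=0=f(0)$.
\end{proof}

\section{Targets of small cardinality}\label{sec:small-target}

\begin{proposition}\label{prop:small}
Let $\kappa$ be an infinite cardinal, $N\ge2$, $c\in\mathbb{Z}$, let $D$ be a bounded group with $|D|<\kappa$, and let $f\colon(\mathbb{V}_N^\kappa)^\#\to D^\#$ be continuous. There is an infinite set $B\subseteq\kappa$ with $f(ce_a-ce_b)=f(0)$ for all $a<b$ in $B$.
\end{proposition}

Put $F(a,b)=f(ce_a-ce_b)-f(0)$ for $a<b<\kappa$. If $\pi_\chi$ controls $\chi\circ f$ at $0$, then $\pi_\chi$ is $\chi$-good for $F$, because $ce_a-ce_b\in U_{\pi_\chi}$ when $\pi_\chi(a)=\pi_\chi(b)$. Choose for each $w\neq0$ in $D$ a character $\chi_w$ with $\chi_w(w)\neq1$. If $a<b$ have the same color in all the colorings $\pi_{\chi_w}$, then $F(a,b)=0$. For finite $D$ this partitions $\kappa$ into finitely many sets, and one of them is infinite. For infinite $D$ it partitions $\kappa$ into at most $2^{|D|}$ sets, which suffices if $\kappa>2^{|D|}$. It does not suffice for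 the question: since $\omega_1\le2^\omega$, countably many $2$-colorings can separate all points of $\omega_1$.

To bring $2^{|D|}$ down to $|D|$, we regard the color of $a$ as a function $\chi\mapsto\pi_\chi(a)$ on $\widehat D$. If $F(a,b)\ne0$, the functions of $a$ and of $b$ differ at half of all characters. If these functions are measurable, they can be approximated in measure by continuous functions, of which there are only $|D|$. The difficulty is measurability: $\pi_\chi$ is chosen arbitrarily for each $\chi$. We therefore construct the functions one point $a$ at a time. We do not ask that they form a good coloring of all of $\kappa$ for a fixed $\chi$, only that any finitely many of them are compatible almost everywhere. The application needs this for pairs, but the recursion needs it for all finite sets.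

\begin{lemma}\label{lem:selection}
Let $D$ be bounded, $u\colon[\kappa]^2\to D$, $k\ge1$, and let $C_k(q)$ and $C=C_k$ be the closed subsets of $\widehat D$ defined from $u$ as in Lemma~\ref{lem:uniform}. There are Borel functions $\sigma_a\colon C\to k$ $(a<\kappa)$ such that for every finite $S\subseteq\kappa$:
\begin{enumerate}
\item[$(*_S)$] for almost every $\chi\in C$, the map $\sigma_S(\chi)\colon S\to k$, $a\mapsto\sigma_a(\chi)$, extends to a coloring $\kappa\to k$ that is $\chi$-good for $u$; that is, $\chi\in C_k(\sigma_S(\chi))$.
\end{enumerate}
\end{lemma}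

\begin{proof}
We construct $\sigma_\gamma$ by recursion on $\gamma<\kappa$ so that $(*_S)$ holds for all finite $S\subseteq\gamma+1$. Suppose that $\sigma_a$ is constructed for all $a<\gamma$. Then $(*_S)$ holds for every finite $S\subseteq\gamma$: it is trivial for $S=\emptyset$, and otherwise $S\subseteq\max S+1$. For $q\colon S\to k$ and $i<k$ let $q*i$ be the extension of $q$ to $S\cup\{\gamma\}$ with value $i$ at $\gamma$. For finite $S\subseteq\gamma$ and $i<k$ let
\[
E_{S,i}=\{\chi\in C:\chi\in C_k(\sigma_S(\chi)*i)\}
\]
be the set of characters for which the color $i$ at $\gamma$ is compatible with the colors already chosen on $S$. It is a Borel set, being the union over $q\in k^S$ of the sets $\{\chi:\sigma_S(\chi)=q\}\cap C_k(q*i)$. If $S\subseteq S'$, then $E_{S',i}\subseteq E_{S,i}$. By $(*_S)$, the sets $E_{S,i}$ ($i<k$) cover almost all of $C$, since a good coloring that extends $\sigma_S(\chi)$ gives $\gamma$ some color.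

We need a color that is compatible with all finite $S\subseteq\gamma$, and there may be uncountably many of them, so we replace the intersection of the $E_{S,i}$ by a countable intersection of minimal measure. Let $\theta_i=\inf_S\mu(E_{S,i})$. For $i<k$ and $r\ge1$ choose a finite $T_{i,r}\subseteq\gamma$ with $\mu(E_{T_{i,r},i})\le\theta_i+1/r$, and let $S_r$ be the union of the $T_{i,r'}$ with $i<k$ and $r'\le r$. Then $S_1\subseteq S_2\subseteq\cdots$ and $\mu(E_{S_r,i})\le\theta_i+1/r$ for all $i$. (If $\gamma$ is countable, one may instead take any increasing sequence of finite sets with union $\gamma$.) Put $E_i=\bigcap_rE_{S_r,i}$.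

First, $\mu(E_i\setminus E_{S,i})=0$ for every finite $S\subseteq\gamma$. Indeed, $E_{S\cup S_r,i}\subseteq E_{S,i}\cap E_{S_r,i}$, so
\[
\mu(E_i\setminus E_{S,i})\le\mu(E_{S_r,i}\setminus E_{S\cup S_r,i})=\mu(E_{S_r,i})-\mu(E_{S\cup S_r,i})\le(\theta_i+1/r)-\theta_i
\]
for all $r$. Second, the sets $E_i$ cover almost all of $C$. Indeed, for almost every $\chi\in C$ and every $r$ there is $i$ with $\chi\in E_{S_r,i}$; some $i$ occurs for infinitely many $r$, and then $\chi\in E_i$ because $E_{S_r,i}$ decreases with $r$.

Let $\sigma_\gamma(\chi)$ be the least $i$ with $\chi\in E_i$, and $0$ if there is none. This is a Borel function. For each finite $S\subseteq\gamma$, almost every $\chi\in C$ lies in $E_{\sigma_\gamma(\chi)}$ and hence almost every $\chi\in C$ lies in $E_{S,\sigma_\gamma(\chi)}$. This is $(*_{S\cup\{\gamma\}})$.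
\end{proof}

\begin{lemma}\label{lem:approx}
Let $D$ be bounded, $k\ge1$, and let $\mathcal{L}$ be the set of continuous maps from $\widehat D$ to the discrete space $k$. Then $\mathcal{L}$ is finite if $D$ is finite, and $|\mathcal{L}|\le|D|$ if $D$ is infinite. If $C\subseteq\widehat D$ is a Borel set, $\sigma\colon C\to k$ is a Borel function and $\varepsilon>0$, there is $\tau\in\mathcal{L}$ with $\mu\{\chi\in C:\sigma(\chi)\ne\tau(\chi)\}<\varepsilon$.
\end{lemma}

\begin{proof}
If $D$ is finite, so is $\widehat D$. If $D$ is infinite, there are at most $|D|$ basic sets \eqref{eq:basic}; a clopen set is compact, hence a finite union of basic sets; and $\tau\in\mathcal{L}$ is determined by the $k$ clopen sets $\tau^{-1}(i)$. For the approximation, choose compact $K_i\subseteq\sigma^{-1}(i)$ with $\mu(\sigma^{-1}(i)\setminus K_i)<\varepsilon/k$. Every point of $K_i$ has a clopen neighborhood that misses the closed set $\bigcup_{i'\ne i}K_{i'}$, and finitely many of these cover $K_i$; let $O_i$ be their union. Let $\tau(\chi)$ be the least $i$ with $\chi\in O_i$, and $0$ if there is none. Then $\tau$ is continuous and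 $\tau=i=\sigma$ on $K_i$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:small}]
We saw that every $\chi\in\widehat D$ has a finite coloring of $\kappa$ that is $\chi$-good for $F$. By Lemma~\ref{lem:uniform} with $u=F$, fix $k$ such that $C=C_k$ has $\mu(C)\ge\frac34$, and take $\sigma_a$ ($a<\kappa$) from Lemma~\ref{lem:selection}.

Let $a<b$ with $F(a,b)\neq0$. By $(*_{\{a,b\}})$, for almost every $\chi\in C$ there is a $\chi$-good coloring that gives $a$ and $b$ the colors $\sigma_a(\chi)$ and $\sigma_b(\chi)$; for such $\chi$, if $\chi(F(a,b))\ne1$, then $\sigma_a(\chi)\neq\sigma_b(\chi)$. By Lemma~\ref{lem:annihilator},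
\begin{equation}\label{eq:far}
\mu\{\chi\in C:\sigma_a(\chi)\ne\sigma_b(\chi)\}\ge\tfrac12-\tfrac14=\tfrac14 .
\end{equation}
By Lemma~\ref{lem:approx} choose $\tau_a\in\mathcal{L}$ with $\mu\{\chi\in C:\sigma_a(\chi)\neq\tau_a(\chi)\}<\frac18$. If $a<b$ and $\tau_a=\tau_b$, then $\sigma_a$ and $\sigma_b$ differ on a set of measure less than $\frac14$, so $F(a,b)=0$ by \eqref{eq:far}. It remains to see that the map $a\mapsto\tau_a$ has an infinite fiber $B$, and this is where $|D|<\kappa$ is used. Suppose that all fibers are finite. If $\mathcal{L}$ is finite, then $\kappa$ is finite; otherwise $D$ is infinite and $\kappa\le|\mathcal{L}|\cdot\omega=|\mathcal{L}|\le|D|$. Both are impossible.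
\end{proof}

\section{Proof of Theorems \ref{thm:answer} and \ref{thm:collapse}}\label{sec:collapse}

Each proposition returns only an infinite set of indices. Proposition~\ref{prop:small} needs more than $|H_2|$ indices to start from, while Proposition~\ref{prop:exponent} needs only countably many. This fixes the order in which we apply them.

\begin{proof}[Proof of Theorem~\ref{thm:collapse}]
Write $f=(f_1,f_2)$; the maps $f_i\colon(\mathbb{V}_N^\kappa)^\#\to H_i^\#$ are continuous by (B2). Proposition~\ref{prop:small} with $D=H_2$ and $c=p^j$ gives an infinite $B\subseteq\kappa$ with $f_2(p^je_a-p^je_b)=f_2(0)$ for all $a<b$ in $B$. Let $b_0<b_1<\cdots$ be the first $\omega$ elements of $B$. The homomorphism $\iota\colon\mathbb{V}_N^\omega\to\mathbb{V}_N^\kappa$ with $\iota(e_t)=e_{b_t}$ is continuous. Proposition~\ref{prop:exponent}, applied to $f_1\circ\iota$ and $W=H_1$, gives an infinite $A\subseteq\{b_0,b_1,\dots\}$ with $f_1(p^je_a-p^je_b)=f_1(0)$ for all $a<b$ in $A$. Then $f(p^je_a-p^je_b)=f(0)$ for all $a<b$ in $A$, while $p^je_a-p^je_b\ne0$.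
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:answer}]
With $p=2$, $j=1$, $m=2$ we have $4\nmid2$, $2\mathbb{V}_2^{\omega_1}=0$ and $|\mathbb{V}_4^\omega|=\omega<\omega_1$. By Theorem~\ref{thm:collapse}, every continuous $f\colon(\mathbb{V}_4^{\omega_1})^\#\to(\mathbb{V}_2^{\omega_1}\times\mathbb{V}_4^\omega)^\#$ satisfies $f(2e_a-2e_b)=f(0)$ for all $a<b$ in some infinite $A\subseteq\omega_1$, so $f$ is not injective.
\end{proof}

\section{The embedding criterion}\label{sec:criterion}

By the Pr\"ufer--Baer theorem, a bounded group $K$ is a direct sum of cyclic groups of prime power order; only finitely many orders occur, since they divide the exponent. Fix such a decomposition and $m\ge1$. Then $mK$ is the direct sum of the groups $mC$, where $C$ runs through the summands. A direct sum of $\lambda$ nonzero finite groups is finite if $\lambda$ is finite and has cardinality $\lambda$ if $\lambda$ is infinite. Hence: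
\begin{enumerate}
\item[$(\dagger)$] if $mK$ is infinite, then $|mK|$ is the number of summands $C$ with $mC\neq0$, and for some prime power $p^l\nmid m$ there are $|mK|$ summands of order $p^l$; if $mK$ is finite, then $mC\neq0$ for only finitely many summands $C$.
\end{enumerate}
The restriction to infinite $mG$ in condition (3) cannot be removed: for $G=\mathbb{V}_2^\omega\times\mathbb{Z}/3$ and $H=\mathbb{V}_2^\omega$ we have $|2G|=3>1=|2H|$, and $G^\#$ embeds into $H^\#$ by Section~\ref{sec:intro}.

\begin{proof}[Proof of Theorem~\ref{thm:criterion}]
Fix decompositions of $G$ and $H$, and let $g_{p,k}$ and $h_{p,k}$ be the numbers of summands of order $p^k$. The implication (1)$\Rightarrow$(2) is trivial.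

(2)$\Rightarrow$(3). An injection gives $|G|\le|H|$. Suppose that $mG$ is infinite and $\kappa=|mG|>|mH|$. By $(\dagger)$, $g_{p,l}=\kappa$ for some $p^l\nmid m$. Let $p^j$ be the exact power of $p$ that divides $m$. Then $l\ge j+1$, each summand of order $p^l$ contains a cyclic group of order $p^{j+1}$, and so $G$ has a subgroup $V\cong\mathbb{V}_{p^{j+1}}^\kappa$. Let $H_1$ be the sum of the summands $C$ of $H$ with $mC=0$, and $H_2$ the sum of the others. Then $mH_1=0$. By $(\dagger)$, $H_2$ is finite if $mH$ is finite, and $|H_2|=|mH|$ otherwise; in both cases $|H_2|<\kappa$. The restriction to $V$ of a continuous injection $G^\#\to H^\#$ contradicts Theorem~\ref{thm:collapse}.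

(3)$\Rightarrow$(4). Let $g_{p,k}$ be infinite. We choose $m$ so that multiplication by $m$ sees only the summands of order $p^l$ with $l\ge k$. Let $M$ be the largest divisor of $\exp(G)\exp(H)$ that is prime to $p$, where $\exp$ denotes the exponent, and let $m=p^{k-1}M$. A summand $C$ of $G$ or $H$ whose order is prime to $p$ has $MC=0$, and a summand of order $p^l$ has $mC\ne0$ exactly when $l\ge k$. So $mG$ is infinite, and $g_{p,k}\le|mG|\le|mH|$. By $(\dagger)$ there is $l=l(p,k)\ge k$ with $h_{p,l}=|mH|\ge g_{p,k}$. Let $G'$ be the sum of the subgroups $\mathbb{V}_{p^k}^{g_{p,k}}$ of $G$ with $g_{p,k}$ infinite. The remaining summands are finite in number, so $G'$ has finite index. For $k\le l$ and $g\le h$ the group $\mathbb{V}_{p^k}^g$ is isomorphic to a subgroup of $\mathbb{V}_{p^l}^h$. Several pairs $(p,k)$ may have the same $l(p,k)=l$, but $h_{p,l}$ is infinite, so $\mathbb{V}_{p^l}^{h_{p,l}}$ is isomorphic to a direct sum of any finite positive number of copies of itself, and each pair can be given its own copy. Hence $G'$ is isomorphic to a subgroup of $H$.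

(4)$\Rightarrow$(1). If $G$ is finite, any injection $G\to H$ is an embedding, since $G^\#$ and all finite subspaces of the Hausdorff space $H^\#$ are discrete. Let $G$ be infinite, and let $L\le G$ have finite index $d$ and be isomorphic to a subgroup of $H$. By (B2), $L^\#$ embeds into $H^\#$, so it suffices to embed $G^\#$ into $L^\#$. The $d$ cosets of $L$ are clopen by (B3) and homeomorphic to $L^\#$ by (B2), so $G^\#$ is homeomorphic to $L^\#\times d$ with $d$ discrete. The group $L$ is infinite and bounded, so it has infinitely many summands of some order $p^k$, and $L\cong L\times(\mathbb{Z}/p^k)^s$ for every $s\geq 1$. Take $s$ with $p^{ks}\ge d$. Then $L^\#$ is homeomorphic to the product of $L^\#$ with a discrete space of $p^{ks}$ points, which contains a copy of $L^\#\times d$.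

For the last assertion let $G,H$ be infinite. By (1)$\Leftrightarrow$(3), the spaces embed into each other if and only if (3) holds in both directions. If it does and, say, $mG$ is infinite, then $|mG|\le|mH|$, so $mH$ is infinite and $|mH|\le|mG|$; the case of infinite $mH$ is symmetric. Conversely, suppose that for every $m$ the groups $mG,mH$ are both finite or have the same cardinality. The case $m=1$ gives $|G|=|H|$, and if one of $mG,mH$ is infinite, then $|mG|=|mH|$. So (3) holds in both directions.
\end{proof}

\begin{thebibliography}{1}

\bibitem{UCM}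
Universidad Complutense de Madrid,
\texttt{http://www.mat.ucm.es/\allowbreak\%7Epeinador/\allowbreak ElenaMartinPeinador/\allowbreak docs/\allowbreak Trabajo\_Tesis\_Dirigidas/\allowbreak TesisLLeo.pdf}

\end{thebibliography}
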